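# Bases of cones of minimal covers that are not above $\mathbf 0^{(\omega)}$

## 1. The guess that every base lies above $\mathbf 0^{(\omega)}$

For which Turing degrees $\mathbf b$ is it true that every degree above $\mathbf b$ sits immediately above some other degree? The answer one would first guess is: exactly for $\mathbf b\ge\mathbf 0^{(\omega)}$. We fix the terms and then test this guess.

We write $\Phi_i^Z$ for the $i$th program with oracle $Z$, and $K(Z)=\{i:\Phi^Z_i(i)\downarrow\}$ for the jump of $Z$. Put $\emptyset^{(0)}=\emptyset$, $\emptyset^{(n+1)}=K(\emptyset^{(n)})$, and $\emptyset^{(\omega)}=\{\langle n,x\rangle:x\in\emptyset^{(n)}\}$, where $\langle\cdot,\cdot\rangle$ is a computable bijection $\omega^2\to\omega$. The degrees of these sets are $\mathbf 0^{(n)}$ and $\mathbf 0^{(\omega)}$. A set is arithmetical if it is computable from some $\emptyset^{(n)}$; $\mathcal A$ is the set of arithmetical degrees.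

**Definition 1.** A degree $\mathbf c$ is a *minimal cover of* $\mathbf a$ if $\mathbf a<\mathbf c$ and no $\mathbf d$ satisfies $\mathbf a<\mathbf d<\mathbf c$. It is a *minimal cover* if it is a minimal cover of some degree. A degree $\mathbf b$ is the *base of a cone of minimal covers*, for short a *base*, if every $\mathbf c\ge\mathbf b$ is a minimal cover.

Two facts are given to us: no $\mathbf 0^{(n)}$ is a minimal cover; and $\mathbf 0^{(\omega)}$ is a base (Jockusch; Harrington and Kechris; Jockusch and Shore). The problem, from the text "To my parents," (http://www.piergiorgioodifreddi.it/wp-content/uploads/2010/10/CRT2.pdf), is to prove or disprove that every base $\mathbf b$ satisfies $\mathbf b\ge\mathbf 0^{(\omega)}$.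

Here are the simple cases.

- $\mathbf b=\mathbf 0$. Nothing lies below $\mathbf 0$, so $\mathbf 0$ is not a minimal cover and not a base.
- $\mathbf b=\mathbf 0'$. It is not a minimal cover of $\mathbf 0$: the Friedberg–Muchnik theorem gives two incomparable r.e. sets, and their degrees lie strictly between $\mathbf 0$ and $\mathbf 0'$. That $\mathbf 0'$ is not a minimal cover of any other degree either is part of the first given fact. So $\mathbf 0'$ is not a base.
- $\mathbf b\in\mathcal A$. Then $\mathbf b\le\mathbf 0^{(n)}$ for some $n$, so the cone above $\mathbf b$ contains $\mathbf 0^{(n)}$, which is not a minimal cover. So no degree in $\mathcal A$ is a base.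
- $\mathbf b\ge\mathbf 0^{(\omega)}$. Every degree above a base is a base, so $\mathbf b$ is a base.

All four cases agree with the guess. They say nothing, however, about a degree that is above every $\mathbf 0^{(n)}$ and not above $\mathbf 0^{(\omega)}$. Test what separates the two. If $X$ differs from $\emptyset'$ by a finite set, then $X$ computes $\emptyset'$, using a finite table of corrections. The same holds for any fixed finite number of jumps. But if a set presents all the jumps, each with finitely many errors, the tables of corrections form an infinite object, and nothing forces the set to compute it. So the guess comes down to this: does a base have to know the tables?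

It does not, and the guess is false. There are bases not above $\mathbf 0^{(\omega)}$, and even bases strictly below $\mathbf 0^{(\omega)}$.

## 2. Towers: jumps with finitely many elements missing from each column

**Definition 2.** A *tower* is a sequence $(X_n)_{n\ge1}$ of sets such that, with $Z_n=\{\langle i,p\rangle:1\le i\le n,\ p\in X_i\}$ (so $Z_0=\emptyset$), for all $n\ge0$
$$X_{n+1}\subseteq K(Z_n)\quad\text{and}\quad K(Z_n)\setminus X_{n+1}\text{ is finite}.\tag{1}$$
Its *code* is $B=\{\langle i,p\rangle:i\ge1,\ p\in X_i\}$. The set $\{p:\langle i,p\rangle\in B\}=X_i$ is column $i$ of $B$.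

The errors are one-sided: elements may be missing, but what is listed is correct. An error in column $n$ changes $Z_n$, and column $n+1$ approximates the jump of the actual $Z_n$.

**Example.** In the exact tower $X_{n+1}=K(Z_n)$ for all $n$. Its code is Turing equivalent to $\emptyset^{(\omega)}$. From an index of a reduction of $Z_n$ to $\emptyset^{(n)}$ one computes an index of a reduction of $K(Z_n)$ to $K(\emptyset^{(n)})=\emptyset^{(n+1)}$, and $\emptyset^{(n)}$ is uniformly computable from $\emptyset^{(n+1)}$; so one gets an index of a reduction of $Z_{n+1}$ to $\emptyset^{(n+1)}$. The other direction is the same. Other towers arise by deleting, at each $n$, a finite set from $K(Z_n)$ before going on.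

For every tower, $Z_{n+1}\equiv_TZ_n\oplus X_{n+1}\equiv_TZ_n\oplus K(Z_n)$, because $X_{n+1}$ and $K(Z_n)$ differ by a finite set. By induction $Z_n\equiv_T\emptyset^{(n)}$, not uniformly in $n$. Since $B$ computes every $Z_n$, it computes every arithmetical set. Hence $B$ is not arithmetical: if $B\le_T\emptyset^{(n)}$, then $\emptyset^{(n+1)}\le_T\emptyset^{(n)}$.

**Theorem 1.** If $B$ is the code of a tower, then $\deg(B)$ is the base of a cone of minimal covers.

**Theorem 2.** There is a tower whose code does not compute $\emptyset^{(\omega)}$. Hence some base $\mathbf b$ satisfies $\mathbf b\not\ge\mathbf 0^{(\omega)}$.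

**Theorem 3.** (a) For every countable family of non-arithmetical sets there is a base computing none of them. (b) There are bases $\mathbf b_0,\mathbf b_1\le\mathbf 0^{(\omega)}$ with $\{\mathbf d:\mathbf d\le\mathbf b_0\ \&\ \mathbf d\le\mathbf b_1\}=\mathcal A$. Consequently $\mathbf b_0,\mathbf b_1$ are incomparable and strictly below $\mathbf 0^{(\omega)}$; every degree below all bases is arithmetical; and there is no least base.

Section 3 derives Theorems 2 and 3 from Theorem 1; this is short. Sections 4 to 11 prove Theorem 1.

## 3. Towers whose codes avoid prescribed sets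

We build a tower by finite decisions, and each decision must be extendible to a tower. Sets are identified with their characteristic functions. Let $(X_1,\dots,X_k)$ be an initial part of a tower, that is, a finite sequence satisfying (1) as far as it goes. Let $\vec\tau=(\tau_{k+1},\dots,\tau_l)$, $l\ge k$, be a finite sequence of binary strings.

**Definition 3.** The *information given by* $X_1,\dots,X_k,\tau_{k+1},\dots,\tau_i$ answers a query $\langle a,b\rangle$ by $X_a(b)$ if $1\le a\le k$, by $\tau_a(b)$ if $k<a\le i$ and $b<|\tau_a|$, and by $0$ if $a=0$. Used as information on $Z_i$, it also answers $0$ if $a>i$. Every other query blocks the computation. The sequence $\vec\tau$ is *admissible* if for $k\le i<l$ and every $p<|\tau_{i+1}|$ with $\tau_{i+1}(p)=1$, the computation $\Phi_p(p)$ converges using the information on $Z_i$ given by $X_1,\dots,X_k,\tau_{k+1},\dots,\tau_i$. For a functional $\Psi$, $\Psi^{X_1,\dots,X_k,\vec\tau}(x)$ is the computation using the information on a code, so queries to columns $>l$ block.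

**Example.** Let $k=0$. A one-term sequence $(\tau_1)$ is admissible iff $\Phi_p^\emptyset(p)\downarrow$ whenever $\tau_1(p)=1$; strings of zeros always are. In $(\tau_1,\tau_2)$ an entry $\tau_2(p)=1$ is allowed only if $\Phi_p(p)$ converges using column-one queries below $|\tau_1|$, answered by $\tau_1$, and the answer $0$ in all other columns.

Being admissible is r.e. in $Z_k$, since it asks that finitely many computations with oracle $Z_k$ and finite data converge.

**Lemma 1.** Every admissible sequence extends to an initial part of a tower: there are $X_{k+1},\dots,X_l$ with $X_i\supset\tau_i$ such that $(X_1,\dots,X_l)$ is an initial part of a tower.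

*Proof.* For $i=k,\dots,l-1$ successively put $X_{i+1}=\{p<|\tau_{i+1}|:\tau_{i+1}(p)=1\}\cup\{p\ge|\tau_{i+1}|:p\in K(Z_i)\}$. Then $\tau_{i+1}$ is an initial segment of $X_{i+1}$. The information given by $X_1,\dots,X_k,\tau_{k+1},\dots,\tau_i$ is correct for $Z_i$, since $X_a\supset\tau_a$ for $k<a\le i$. So by admissibility every $p$ with $\tau_{i+1}(p)=1$ is in $K(Z_i)$, hence $X_{i+1}\subseteq K(Z_i)$. The difference lies below $|\tau_{i+1}|$, so it is finite. $\square$

**Lemma 2.** If $(X_i)_{i\ge1}$ is a tower extending $(X_1,\dots,X_k)$ with code $B$ and $\Psi^B(x)\downarrow$, then some admissible $\vec\tau$ with $\tau_i\subset X_i$ satisfies $\Psi^{X_1,\dots,X_k,\vec\tau}(x)\downarrow=\Psi^B(x)$.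

*Proof.* Let $l\ge k$ be such that $\Psi^B(x)$ queries only columns $\le l$. Choose the strings from the top down. First $\tau_l\subset X_l$ is taken long enough for the use of $\Psi^B(x)$ in column $l$. When $\tau_{i+1},\dots,\tau_l$ are chosen, let $\tau_i\subset X_i$ be long enough for the use of $\Psi^B(x)$ in column $i$, and also for the use in column $i$ of the finitely many computations $\Phi^{Z_{i'}}_p(p)$ with $i'\ge i$ and $\tau_{i'+1}(p)=1$. These converge because $X_{i'+1}\subseteq K(Z_{i'})$. The resulting sequence is admissible and gives the value $\Psi^B(x)$. $\square$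

**Proof of Theorems 2 and 3(a), given Theorem 1.** Let $D_0,D_1,\dots$ list the given non-arithmetical sets, with repetitions if needed; for Theorem 2 take all $D_i=\emptyset^{(\omega)}$, which is not arithmetical since it computes every $\emptyset^{(n+1)}$. We build a tower in steps, one for each pair $(\Psi,D)$ with $D=D_i$ for some $i$. Suppose the columns $X_1,\dots,X_k$ are built when the step for $(\Psi,D)$ begins. If some admissible $\vec\tau$ and some $x$ satisfy $\Psi^{X_1,\dots,X_k,\vec\tau}(x)\downarrow\ne D(x)$, extend by Lemma 1; then $\Psi^B(x)\ne D(x)$ for the code $B$ of every tower extending the result. In either case then append one more exact column $K(Z)$, where $Z$ codes the columns built so far. So the tower is infinite.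

Suppose $\Psi^B=D$ for the final code. Then at the step for $(\Psi,D)$ no such $\vec\tau,x$ existed. By Lemma 2, for each $x$ some admissible $\vec\tau$ over $(X_1,\dots,X_k)$ makes $\Psi^{X_1,\dots,X_k,\vec\tau}(x)$ converge, and every such value is $D(x)$. Since admissibility is r.e. in $Z_k$, a search computes $D$ from $Z_k\equiv_T\emptyset^{(k)}$. This contradicts that $D$ is not arithmetical. So $B$ computes no $D_i$, and by Theorem 1 $\deg(B)$ is a base. $\blacksquare$

**Proof of Theorem 3(b), given Theorem 1.** We build two towers with codes $B_0,B_1$, one step for each pair $(\Psi,\Theta)$ of functionals. Given $(X_1,\dots,X_k)$ and $(Y_1,\dots,Y_k)$: if there are $\vec\tau$ admissible over the first, $\vec\tau'$ admissible over the second, and $x$ with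
$$\Psi^{X_1,\dots,X_k,\vec\tau}(x)\downarrow\ \ne\ \Theta^{Y_1,\dots,Y_k,\vec\tau'}(x)\downarrow,$$
extend both by Lemma 1. In either case then extend both by exact columns $K(\cdot)$ to an equal length $>k$.

*Common lower bounds are arithmetical.* Suppose $\Psi^{B_0}=\Theta^{B_1}=D$. Then at the step for $(\Psi,\Theta)$ there were no such $\vec\tau,\vec\tau',x$. Let $x$ be given. By Lemma 2 there are admissible $\vec\tau_0,\vec\tau_0'$ for which both sides converge with value $D(x)$. As nothing disagrees with $\vec\tau'_0$, every admissible $\vec\tau$ for which $\Psi^{X_1,\dots,X_k,\vec\tau}(x)$ converges gives $D(x)$. So a search with an oracle for the first tower's $Z_k$ computes $D$, and $D\le_T\emptyset^{(k)}$. Conversely both codes compute all arithmetical sets. With $\mathbf b_i=\deg(B_i)$, the common lower bounds are exactly the degrees in $\mathcal A$. By Theorem 1 both $\mathbf b_i$ are bases.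

*$B_0,B_1\le_T\emptyset^{(\omega)}$.* At each step keep, for both towers, an index of the current $Z_k$ as a set computable in $\emptyset^{(k)}$. From such an index one computes an index of $K(Z_k)$, and of each finite modification used in Lemma 1, as a set computable in $\emptyset^{(k+1)}$; since $\emptyset^{(k)}$ is uniformly computable from $\emptyset^{(k+1)}$, the indices are updated effectively. The question asked at a step is $\Sigma_1$ in the join of the two current sets $Z_k$, so $\emptyset^{(k+1)}$ decides it uniformly, and in the positive case $\vec\tau,\vec\tau',x$ are found by search. So $\emptyset^{(\omega)}$ carries out the construction.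

*The consequences.* If $\mathbf b_i\le\mathbf b_{1-i}$, then $\mathbf b_i$ would be a common lower bound, hence arithmetical, but codes of towers are not arithmetical. So $\mathbf b_0,\mathbf b_1$ are incomparable; and neither equals $\mathbf 0^{(\omega)}$, since the other lies below $\mathbf 0^{(\omega)}$. A degree below all bases is below $\mathbf b_0$ and $\mathbf b_1$, hence in $\mathcal A$. A least base would therefore be arithmetical, but no degree in $\mathcal A$ is a base. $\blacksquare$

The last sentence is the only place where a given fact of Section 1 is used.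

## 4. A minimal cover from a dichotomy for $A\oplus f$

It remains to prove Theorem 1. Fix a tower with code $B$ and a set $C\ge_TB$; we must show that $\deg(C)$ is a minimal cover. We look for $A\in\omega^\omega$ and $f\in2^\omega$ with

- (i) $A,f\le_TC$;
- (ii) $C\le_TA\oplus f$;
- (iii) $f\not\le_TA$;
- (iv) if $g=\Phi_e(A\oplus f)$ is total, then $g\le_TA$ or $f\le_TA\oplus g$.

These suffice. By (i)–(iii), $A<_TA\oplus f\equiv_TC$. If $A\le_TD\le_TC$, then $D=\Phi_e(A\oplus f)$ for some $e$, and by (iv) either $D\le_TA$, so $D\equiv_TA$; or $f\le_TA\oplus D\equiv_TD$, so $D\ge_TA\oplus f\equiv_TC$. Hence $\deg(C)$ is a minimal cover of $\deg(A)$.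

The classical method for (iv) is that of Spector's theorem on minimal degrees: thin out perfect trees, and at program $e$ pass either to a tree whose branchings are all told apart by program $e$, or to a tree on which program $e$ never gives two answers. In the first case $g$ tells us the turns of $f$; in the second $g$ is computable. One would then code $C$ by the turns of $f$. Decoding needs the trees. To choose the next tree one asks, relative to $A$, whether there is a string on the present tree above which there are no two strings giving different answers. This question has the form "there is, such that for all", so this decoding procedure asks for $A''$, and it gives no reason for (ii).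

We therefore move the record of all decisions into $A$. The real $f$ will be a limit $f=\lim f_t$, where $f_t$ is computed from $A\restriction t$ alone, by one fixed process. The bits of $C$ will be written literally into $A$, at places that one finds by watching $f_t$ reach the final bits of $f$. Property (iv) will hold for every $A$ (Theorem 4). For (ii) and (iii) we choose $A$ carefully, using $B$ and $C$.

## 5. A limit process with two strings at every node

### 5.1 Strings, splitting, and an order on finite sets

Between strings and reals, $\subseteq$ means "is an initial segment of", and $\sigma\perp\tau$ means that neither extends the other. We write $d=[0,d)$, so $G\cap d=G\cap[0,d)$. For finite $G\ne H\subseteq\omega$ put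
$$G<H\iff\min(G\triangle H)\in H.$$
Small elements count most: $\emptyset<\{1\}<\{1,2\}<\{0\}<\{0,5\}$. This is a linear order, with three rules.

- (L1) $G\supseteq H\Rightarrow G\ge H$. If $G\ne H$, the least element of $G\triangle H$ is in $G$.
- (L2) $G\le H\Rightarrow G\cap d\le H\cap d$. If the first difference is below $d$ it remains; otherwise the two intersections are equal.
- (L3) $H\subseteq G\le H\Rightarrow G=H$, by (L1). In particular $G\le\emptyset\Rightarrow G=\emptyset$.

**Definition 4.** Fix $A\in\omega^\omega$. For $\sigma\in2^{\le\omega}$, $\theta_e^t(\sigma)$ is the finite partial function with $\theta_e^t(\sigma)(z)=v$ iff $z<t$ and the $e$th two-oracle program with oracles $A\restriction t,\sigma$ on input $z$ outputs $v$ in $\le t$ steps. In $t$ steps only positions $<t$ may be queried, and a query beyond the length of a string blocks the computation. Strings $\sigma,\tau$ are *$e$-split at $t$* if $\theta_e^t(\sigma),\theta_e^t(\tau)$ take different values at some common argument. Let $\ell(\sigma)$ (for given $e,t$) be the least $z$ with $\theta^t_e(\sigma)(z)\uparrow$.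

So $\theta_e^t(\sigma)$ depends only on $A\restriction t$ and $\sigma\restriction t$, it grows with $t$ and with $\sigma$, and $\Phi_e(A\oplus f)=\bigcup_t\theta_e^t(f)$. Being $e$-split persists when $t,\sigma,\tau$ grow. Two initial segments of one real never $e$-split. For instance, if program $e$ outputs at input $0$ the bit $f(1)$, then $00$ and $01$ are $e$-split at all large $t$, while $0$ and $01$ never are.

### 5.2 Why a node needs a memory

At each node $j$ we keep a present string $\beta_{j+1}$ and an alternative $\chi_j$, both extending $\beta_j$, and the set $E_j$ of programs $e\le j$ that split the two. A request in $A$ exchanges the two strings at a node. A first process would only try to make the sets $E_j$ large: if a later node has a pair that is split by more important programs, pull this pair down to node $j$.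

Consider the programs that do not end up in the sets $E_j$. We would like to compute $g(z)$ from $A$ by trusting the first current string $\rho_0\subset f_{t_0}$ with $\theta_e(\rho_0)(z)$ defined, say with value $v$. Suppose a later request exchanges the strings at $k$ and $f$ leaves $\rho_0$. The old string survives as $\chi_k$. If $f$ now produces a value different from $v$ at $z$, we have an $e$-splitting of $f_t$ and $\chi_k$, which ought to be used. But a change at a node $i<k$ starts all nodes $>i$ afresh. Then $\chi_k$ is gone, the evidence for $v$ is recorded nowhere, and the argument has nothing left with which to exclude $g(z)\ne v$. This is the point where the first process is insufficient. The remedy is to store the abandoned string at a low node $q$, which has stopped changing, as a memory $\mu_q^e$, and to use it as an alternative when it splits with the present $f_t$.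

### 5.3 The rules

**Definition 5.** View $A$ as a sequence of symbols: $0$, $1$ and *requests* $2+\langle k,r\rangle$, written $(k,r)$. At the start of stage $t$ there are, for each *node* $j\in\omega$, strings with
$$\beta_0=\emptyset,\quad\beta_j\subsetneq\beta_{j+1},\quad\beta_j\subseteq\chi_j,\quad\chi_j\perp\beta_{j+1};\tag{2}$$
a set $U_j$ of used rights; and for each $e\le j$ a *memory* $\mu_j^e$, which is a string or undefined. Put $f_t=\bigcup_j\beta_j\in2^\omega$ and
$$E_j(t)=\{e\le j:\beta_{j+1},\chi_j\ e\text{-split at }t\}.$$
*Resetting* the nodes $>i$ means: recursively for $j>i$, $\beta_{j+1}=\beta_j0$, $\chi_j=\beta_j1$, $U_j=\emptyset$, memories undefined. A node in this state is *default*. At stage $0$ all nodes are default.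

*Stage $t$.* First, if $t\ge1$ and $E_l(t)\ne E_l(t-1)$, erase all memories of node $l$. Then let $n_t$ be $1+t$ plus the maximum length of the strings $\beta_{l+1},\chi_l,\mu_l^e$ (those defined) with $l\le t$. An *upgrade is available* at node $i$ if one of the following holds.

- Type I: some $k>i$ has $E_k(t)\cap(i+1)>E_i(t)$; the new $\chi_i$ is to be $\chi_k$.
- Type II: for some $e\le i$ with $e\notin E_i(t)$, $\mu=\mu_i^e$ is defined, $\mu\not\subseteq f_t$, and $\mu,f_t$ $e'$-split at $t$ for all $e'\in(E_i(t)\cap e)\cup\{e\}$; the new $\chi_i$ is to be $\mu$.

*Performing* it (Type I with least $k$ if possible, else Type II with least $e$): replace $\chi_i$ as stated, put $\beta_{i+1}:=f_t\restriction n_t$, erase the memories of $i$, keep $U_i$, reset the nodes $>i$.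

(a) If $A(t)$ is a request $(k,r)$ with $r\le k\le t$, $r\notin U_k$, and no upgrade is available at any node $\le k$, *act at $k$*. First consider all $i<k$ and $e\le i$ with $e\notin E_i(t)$ such that *$k$ is good for $(i,e)$*, which means
$$E_l(t)\cap e=E_i(t)\cap e\quad\text{for all }l\in[i,k].$$
For these, if $\mu_i^e$ is undefined, or $\mu_i^e\subseteq f_t$, or $\ell(f_t)>\ell(\mu_i^e)$, set $\mu_i^e:=f_t\restriction n_t$. Then simultaneously put $\beta_{k+1}:=\chi_k$ and $\chi_k:=f_t\restriction n_t$; add $r$ to $U_k$, erase the memories of $k$, reset the nodes $>k$.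

(b) Otherwise, if some upgrade is available, perform the one at the least such node.

(c) Otherwise do nothing.

Node $i$ *changes* at $t$ if there is an act or upgrade at a node $\le i$ at stage $t$. Node $q$ is *quiet* at $t$ if no upgrade is available at $q$ at $t$. "The memory at stage $t$" refers to the situation after the erasures at the beginning of stage $t$.

The configuration at the start of stage $t$, and which upgrades are available at stage $t$, depend only on $A\restriction t$ and are computable from it; by F1 below only finitely many nodes matter. For $\alpha\in\omega^{<\omega}$ write $f_\alpha$ for $f_{|\alpha|}$ computed from $\alpha$.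

**Example (a run by hand).** Assume that programs $0,1,2$ diverge everywhere, so that nothing splits at stages $\le3$ at nodes $\le2$; by F1 below all other $E_l$ are empty then. Let $A$ begin with $0,(1,0),(1,1)$. At stage $0$ nothing happens: $\beta_j=0^j$, $\chi_j=0^j1$. At stage $1$, $n_1=1+1+2=4$. The request $(1,0)$ is granted: $\mu_0^0:=0000$, $\beta_2:=\chi_1=01$, $\chi_1:=0000$, $U_1=\{0\}$, and $f_2=010^\infty$. At stage $2$, $n_2=1+2+4=7$. The request $(1,1)$ is granted. The memory $0000$ is kept, since it is not an initial segment of $f_2$ and both values of $\ell$ are $0$. Then $\beta_2:=0000$, $\chi_1:=0100000$, $U_1=\{0,1\}$, and $f_3=0^\infty$. Thus $f_1=0^\infty$, $f_2=010^\infty$, $f_3=0^\infty$: the approximation has left $00$ and come back. No further act at node $1$ is possible, unless it is reset.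

## 6. Stability of the process

F1, F4 and the statement (2) at the next stage (part of F2) are proved together by induction on the stage: for each $t$ first F1, then F4, then F2.

**F1.** (The unbounded list of nodes is really finite.) At the start of stage $t$ all nodes $\ge t$ are default. So $f_t=\beta_t0^\infty$, and by definition of $n_t$, $|\beta_l|<n_t$ for $l\le t+1$; hence $\beta_l\subseteq f_t\restriction n_t$ for $l\le t+1$, and $f_t=(f_t\restriction n_t)0^\infty$. Also $E_l(t)=\emptyset$ for $l\ge t$.

*Proof.* For $t=0$ all nodes are default. Suppose the nodes $\ge t$ are default at the start of stage $t$. For $l\ge t$, $\beta_{l+1}=\beta_l0$ and $\chi_l=\beta_l1$ agree below $|\beta_l|\ge l\ge t$, so $\theta_e^t$ agrees on them and $E_l(t)=\emptyset$. Now acts at stage $t$ are at nodes $k\le t$. A Type I upgrade is at some $i<k$ with $E_k(t)\ne\emptyset$, so $i<k<t$. A Type II upgrade at $i$ requires a memory at $i$, so $i<t$. Memories are set only at nodes $<k\le t$. So the nodes $\ge t+1$ are default at the start of stage $t+1$. $\square$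

**F2.** (Only granted requests move $f_t$.) $f_{t+1}\ne f_t$ only if there is an act at stage $t$, and (2) is preserved.

*Proof.* After an upgrade at $i$, $f_{t+1}=(f_t\restriction n_t)0^\infty=f_t$, by the reset and F1. Reset nodes satisfy (2). Consider an upgrade at $i$, where $i<t$. We have $\beta_i\subsetneq f_t\restriction n_t$ by F1. In Type I, $k<t$, $\beta_i\subseteq\beta_k\subseteq\chi_k$, and $\chi_k\perp\beta_{k+1}\subseteq f_t\restriction n_t$. In Type II, $\mu\supseteq\beta_i$ by F4; and since $\mu\not\subseteq f_t$ and $|\mu|\le n_t$, $\mu\perp f_t\restriction n_t$. Consider an act at $k\le t$. Then $\beta_k\subseteq\chi_k$, and $\chi_k\ne\beta_k$ because $\chi_k\perp\beta_{k+1}\supseteq\beta_k$; so $\beta_k$ is properly contained in the new $\beta_{k+1}=\chi_k$. Also $\beta_k\subseteq f_t\restriction n_t$, the new $\chi_k$, and $f_t\restriction n_t\supseteq\beta_{k+1}\perp\chi_k$. $\square$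

Note that after an act at $k$, $f_{t+1}=\chi_k0^\infty$ with the old $\chi_k$.

**F3.** (Progress is measured by $E_l$.) If node $l$ does not change at $t$, or there is an act at $l$ at $t$, then $E_l(t)\subseteq E_l(t+1)$. An upgrade at $l$ at $t$ gives $E_l(t)<E_l(t+1)$.

*Proof.* If there is no change, splitting persists. After an act at $l$ the new pair consists of $\chi_l$ and $f_t\restriction n_t\supseteq\beta_{l+1}$, so splittings persist. After a Type I upgrade via $k$ the new pair consists of $f_t\restriction n_t\supseteq\beta_{k+1}$ and $\chi_k$, so $E_l(t+1)\supseteq E_k(t)\cap(l+1)>E_l(t)$; use (L1). In Type II via $e$: $\theta^t$ depends only on the first $t<n_t$ positions, so $\mu$ and $f_t\restriction n_t$ $e'$-split at $t$ for the same $e'$ as $\mu$ and $f_t$. Hence $E_l(t+1)\supseteq(E_l(t)\cap e)\cup\{e\}>E_l(t)$, as $e\notin E_l(t)$; use (L1). $\square$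

**F4.** (What a memory guarantees.) A memory $\mu_l^e$ at stage $t$ satisfies $e\le l$, $e\notin E_l(t)$ and $\mu_l^e\supseteq\beta_l$. If it was last set at stage $s<t$, then the nodes $\le l$ do not change at the stages $s,\dots,t-1$, and $E_l$ is constant on $[s,t]$.

*Proof.* The act at stage $s$ is at a node $>l$. A change of $l$ at a stage in $(s,t)$ would erase the memory, and so would a change of $E_l$ at a stage in $(s,t]$. At $s$ we had $e\le l$, $e\notin E_l(s)$ and $\mu_l^e=f_s\restriction n_s\supseteq\beta_l$; and $\beta_l$, $E_l$ have not changed since. $\square$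

**F5.** (The limit exists.) Every node changes only finitely often. Hence $f=f^A:=\lim_tf_t$ exists and is the union of the final $\beta_j$. Also $E_j(t)$ is eventually constant.

*Proof.* Suppose the nodes $<j$ have stopped changing. Then $U_j$ is no longer reset, so node $j$ acts at most $j+1$ times, once for each right $r\le j$. By F3, $E_j$ never decreases in the order and strictly increases at each upgrade at $j$, and it is one of $2^{j+1}$ sets; so there are fewer than $2^{j+1}$ upgrades. After the last change of $j$, $E_j$ grows under inclusion by F3, so it is eventually constant. The string $\beta_j$ depends on the nodes $<j$ only, and $|\beta_j|\ge j$. $\square$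

Let $T_q$ be a stage such that the nodes $\le q$ do not change at stages $\ge T_q$, and $E_q(t)=:E_q$ is constant for $t\ge T_q$.

**F6.** (What quietness gives.) If an upgrade is available at $q$ at stage $t$, then some node $\le q$ changes at $t$. Hence $q$ is quiet at all $t\ge T_q$. If $q$ is quiet at $t$, then for $l\ge q$ and $d\le q+1$
$$E_l(t)\cap d\le E_q(t)\cap d.\tag{3}$$
If there is an act at $k$ at stage $t$, all nodes $\le k$ are quiet at $t$.

*Proof.* If an upgrade is available at $q$, then either (b) is executed, at a node $\le q$; or there is an act at some $k$, and then $k<q$ because no upgrade is available at nodes $\le k$. For (3), no Type I upgrade at $q$ means $E_l(t)\cap(q+1)\le E_q(t)$; use (L2). The last statement is part of rule (a). $\square$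

## 7. Settled strings

In the dichotomy we will look at a string $\rho$ that $f_t$ extends now and may leave later. We need: once $f$ has left $\rho$, it is split from $\rho$ by all programs of a certain set $F$. A property of $f_t$ alone does not propagate, because future strings come from the alternatives $\chi_l$ and from memories. So the invariant must speak about all of them.

**Definition 6.** Let $d\le q+1$ and $F=E_q(t)\cap d\ne\emptyset$. Let $K=K_{q,d}(t)$ be the largest $K$ with $E_l(t)\cap d=F$ for all $q\le l<K$. By F1, $q<K\le t$, so $\beta_K\subseteq f_t\restriction n_t$. For a string $\rho$ and a stage $s_0$, a string $\sigma$ is *settled* (for $\rho,s_0,F$) if $\sigma\supseteq\rho$, or $\sigma,\rho$ $e$-split at $s_0$ for all $e\in F$. Let $\mathrm{Inv}_{q,d}(\rho,s_0;t)$, where $s_0\le t$, say: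

1. $\chi_l$ is settled for $q\le l<K$;
2. $\beta_K$ is settled;
3. every memory $\mu_l^a$ at stage $t$ with $l\ge q$, $a\ge d$, $\mu_l^a\not\subseteq f_t$ is settled;
4. for $q\le l<K$: $\beta_{l+1}\subseteq\rho$ or $\beta_{l+1}$ is settled.

Extensions of settled strings are settled. Example: if $F=\{e\}$, program $e$ outputs $f(1)$ at input $0$, $\rho=01$ and $s_0$ is large, then $010$ and $00$ are settled, and $0$ is not; it is undecided between the two.

For memories we assert the invariant with the memory itself as $\rho$.

**M(t).** Whenever $\mu=\mu_q^a$ is defined at stage $t$, $q$ is quiet at $t$, $E_q(t)\cap a\ne\emptyset$, and $\mu$ was last set at stage $s$, then $\mathrm{Inv}_{q,a}(\mu,s+1;t)$.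

A memory $\mu$ is *off-path* at $t$ if $\mu\not\subseteq f_t$. The next lemma says what M(t) is good for: an off-path memory already has all the splittings with $f_t$ that a Type II upgrade demands below $a$, and a memory that is about to go off-path is refreshed.

**Lemma 3.** Assume M(t), $\mu=\mu_q^a$ is defined at stage $t$, $q$ is quiet at $t$, and put $F'=E_q(t)\cap a$.

(i) If $\mu\not\subseteq f_t$, then $\mu,f_t$ $e'$-split at $t$ for all $e'\in F'$; and for every $N>q$, $\beta_N\subseteq\mu$ or $\beta_N,\mu$ $e'$-split at $t$ for all $e'\in F'$. If moreover $F'\ne\emptyset$, then $\mu$ and $\beta_{K_{q,a}(t)}$ $e'$-split at $t$ for all $e'\in F'$.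

(ii) If $\mu\subseteq f_t$ and there is an act at $k>q$ at stage $t$ with $\mu\not\subseteq f_{t+1}$, then $k$ is good for $(q,a)$, so $\mu_q^a$ is redefined at stage $t$.

*Proof.* (i) If $F'=\emptyset$ the assertions are vacuous. Otherwise let $K=K_{q,a}(t)$, and let $\mu$ have been set at $s$. By clause 2, $\beta_K$ is settled for $\mu$. Since $\beta_K\subseteq f_t$ and $\mu\not\subseteq f_t$, $\beta_K\not\supseteq\mu$. So $\beta_K,\mu$ split at $s+1\le t$ for all $e'\in F'$, hence so do $f_t,\mu$. Let $N>q$. If $N\le K$, use clause 4 with $l=N-1$: $\beta_N\subseteq\mu$ or $\beta_N$ is settled, and in the latter case it splits with $\mu$ since $\beta_N\not\supseteq\mu$. If $N>K$, then $\beta_N\supseteq\beta_K$ splits with $\mu$.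

(ii) If $F'=\emptyset$, (3) and (L3) give $E_l(t)\cap a=\emptyset$ for $l\ge q$, so $k$ is good. Otherwise $\beta_K$ is settled for $\mu$. Both $\beta_K$ and $\mu$ are initial segments of $f_t$, so they do not split; as $F'\ne\emptyset$, $\beta_K\supseteq\mu$. The act at $k$ keeps $\beta_k$, so $f_{t+1}\supseteq\beta_k$ and hence $\beta_k\not\supseteq\mu$. So $k<K$, and $k$ is good. Since $a\le q$, $a\notin E_q(t)$ (F4) and $\mu\subseteq f_t$, rule (a) redefines the memory. $\square$

The next lemma propagates the invariant by one stage.

**Lemma 4.** Assume M(t), the nodes $\le q$ do not change at $t$, $q$ is quiet at $t$ and at $t+1$, $d\le q+1$, and $E_q(t)\cap d=E_q(t+1)\cap d=F\ne\emptyset$. Then $\mathrm{Inv}_{q,d}(\rho,s_0;t)$ implies $\mathrm{Inv}_{q,d}(\rho,s_0;t+1)$.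

*Proof.* Let $K=K_{q,d}(t)$ and $K^+=K_{q,d}(t+1)$. We first record which nodes keep the value $F$.

(★) If $q\le l<K$, and either $l$ does not change at $t$ or the action at $t$ is an act at $l$, then $E_l(t+1)\cap d=F$. Indeed $F=E_l(t)\cap d\subseteq E_l(t+1)\cap d\le F$, by F3 and by (3) at $t+1$; use (L3).

*No action.* By (★), $K^+\ge K$. Nodes are unchanged. For $K\le l<K^+$ the strings $\chi_l,\beta_{l+1}$ extend $\beta_l\supseteq\beta_K$, and $\beta_{K^+}\supseteq\beta_K$, so all these are settled. Memories are unchanged or erased, and $f_{t+1}=f_t$. So clauses 1–4 hold.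

*Upgrade at $i$.* Then $i>q$ and $f_{t+1}=f_t$. Memories of nodes $\ge i$ are gone and all others are unchanged or erased at $t+1$; so clause 3 persists. The new $\beta_{i+1}=f_t\restriction n_t\supseteq\beta_K$ is settled.

If $i\ge K$, the nodes $<K$ and $\beta_K$ are unchanged, $K^+\ge K$ by (★), and all strings at nodes $\ge K$ extend $\beta_K$. So clauses 1, 2, 4 hold.

If $i<K$, we claim that the new $\chi_i$ is settled. In Type I it is $\chi_k$ with $k>i$: settled by clause 1 if $k<K$, and an extension of $\beta_k\supseteq\beta_K$ if $k\ge K$. In Type II it is an off-path memory $\mu_i^a$. Suppose $a<d$. As in F3, $E_i(t+1)\cap d\supseteq(E_i(t)\cap a)\cup\{a\}>E_i(t)\cap d=F$, because $a\notin E_i(t)$; so $E_i(t+1)\cap d>F$, contradicting (3) at $t+1$. So $a\ge d$, and $\mu_i^a$ is settled by clause 3. Further, $E_i(t+1)>E_i(t)$ gives $E_i(t+1)\cap d\ge F$ by (L2), hence $=F$ by (3). With (★) for $l\in[q,i)$ we get $K^+\ge i+1$. All strings at nodes $>i$, and $\beta_{K^+}$, extend the new $\beta_{i+1}$, so they are settled; the nodes in $[q,i)$ are unchanged. So clauses 1, 2, 4 hold.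

*Act at $k$.* Then $k>q$. If $k\ge K$, the nodes $<K$ and $\beta_K$ are unchanged, $K^+\ge K$, and all strings at nodes $\ge K$ extend $\beta_K$; so clauses 1, 2, 4 hold. If $k<K$, the new $\beta_{k+1}=\chi_k$ is settled by clause 1; the new $\chi_k=f_t\restriction n_t\supseteq\beta_K$ is settled; the strings at nodes $>k$ extend the new $\beta_{k+1}$; the nodes in $[q,k)$ are unchanged; and $K^+\ge k+1$ by (★), so $\beta_{K^+}$ extends the new $\beta_{k+1}$. So clauses 1, 2, 4 hold.

Clause 3, in both cases: after the act only nodes $l<k$ have memories at nodes $\ge q$. Those set at $t$ equal $f_t\restriction n_t\supseteq\beta_K$ and are settled. Consider a memory at $l\in[q,k)$, with index $a\ge d$, not set at $t$ and off-path at $t+1$. Node $l$ is quiet at $t$ by F6. If the memory were on the path at $t$, Lemma 3(ii), applied to node $l$, would say that it is redefined at $t$. So it was off-path at $t$, and it is settled by clause 3 at $t$. $\square$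

The next lemma starts the invariant at the moment a memory is set.

**Lemma 5.** Assume M(s) and an act at $k$ at stage $s$, good for $(q,a)$, with $q<k$, $a\le q$, $a\notin E_q(s)$, which sets $\mu_q^a:=\mu=f_s\restriction n_s$. Assume $E_q(s+1)=E_q(s)$, $F=E_q(s)\cap a\ne\emptyset$, and $q$ is quiet at $s+1$. Then $\mathrm{Inv}_{q,a}(\mu,s+1;s+1)$.

*Proof.* Write $\beta,\chi$ for values at $s$ and $\beta',\chi'$ for values at $s+1$. Since $k\le s$, F1 gives $\beta_l\subseteq\mu$ for $l\le k+1$. For $l\in[q,k]$,
$$F=E_l(s)\cap a\subseteq E_l(s+1)\cap a\le F$$
by goodness, F3 and (3) at $s+1$. So $K_{q,a}(s+1)\ge k+1$.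

For clauses 1, 2, 4: if $q\le l<k$, then $\chi'_l=\chi_l$ splits with $\beta_{l+1}\subseteq\mu$ for all $e\in E_l(s)\supseteq F$, and $\beta'_{l+1}=\beta_{l+1}\subseteq\mu$. Next, $\chi'_k=\mu$. And $\beta'_{k+1}=\chi_k$ splits with $\beta_{k+1}\subseteq\mu$ for all $e\in E_k(s)\supseteq F$. So it is settled, and so are all strings at nodes $>k$ and $\beta'_{K_{q,a}(s+1)}$, which extend it.

For clause 3, let $\nu=\mu_l^{a'}$, $l\ge q$, $a'\ge a$, be a memory off-path at $s+1$. Then $q\le l<k$. If $\nu$ was set at $s$, then $\nu=\mu$. Otherwise, as $l$ is quiet at $s$ (F6), Lemma 3(ii) shows as before that $\nu$ was off-path at $s$. Since $E_l(s)\cap a'\supseteq E_l(s)\cap a=F\ne\emptyset$, Lemma 3(i) shows that $\nu$ splits at $s$ with $\beta_{K_{l,a'}(s)}$ for all $e\in F$. This string is contained in $\mu$, since $K_{l,a'}(s)\le s$. So $\nu,\mu$ split for all $e\in F$. $\square$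

**Lemma 6.** M(t) holds for all $t$.

*Proof.* Induction on $t$. Let $\mu=\mu_q^a$ be as in M(t), last set at $s<t$. By F4, the nodes $\le q$ do not change on $[s,t-1]$, and $E_q$ is constant on $[s,t]$. By F6, $q$ is quiet at all stages in $[s,t-1]$, and it is quiet at $t$ by hypothesis. Lemma 5 gives $\mathrm{Inv}_{q,a}(\mu,s+1;s+1)$, and Lemma 4 for the stages $s+1,\dots,t-1$ gives $\mathrm{Inv}_{q,a}(\mu,s+1;t)$. Only M at stages $<t$ was used. $\square$

## 8. The dichotomy: $g\le_TA$ or $f\le_TA\oplus g$

**Theorem 4.** For every $A\in\omega^\omega$ and $f=f^A$: if $g=\Phi_e(A\oplus f)$ is total, then $g\le_TA$ or $f\le_TA\oplus g$.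

*Proof.* For $e\le j<k$, (3) at a late stage gives $E_k\cap(e+1)\le E_j\cap(e+1)$. A non-increasing sequence in a finite linear order is eventually constant. So there are $q\ge e$ and $\hat E$ with $E_j\cap(e+1)=\hat E$ for all $j\ge q$. Fix $q$ and $T_q$.

**Case $e\in\hat E$.** The goal is to compute $f$ from $A\oplus g$. Let $d=e+1\le q+1$ and $F=\hat E\ni e$. To compute $f\restriction m$, search for $t\ge T_q$ and $N>q$ such that at stage $t$: $|\beta_N|\ge m$; $E_l(t)\cap d=F$ for $l\in[q,N)$; all nodes $<N$ are quiet at $t$; and $\theta_e^t(\beta_N)$ is compatible with $g$. Such $t,N$ exist: take $N>q$ with $N\ge m$ and $t\ge\max_{l\le N}T_l$; then $\beta_N$ is final, so $\beta_N\subseteq f$. We claim that every pair found satisfies $\rho:=\beta_N\subseteq f$.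

First we start the invariant: $\mathrm{Inv}_{q,d}(\rho,t;t)$ holds. Note that $N\le K:=K_{q,d}(t)$. Clause 1: for $q\le l<N$, $\chi_l$ splits with $\beta_{l+1}\subseteq\rho$ for all elements of $E_l(t)\supseteq F$; for $N\le l<K$, $\chi_l\supseteq\beta_l\supseteq\rho$. Clause 2: $\beta_K\supseteq\rho$. Clause 4: $\beta_{l+1}\subseteq\rho$ for $l<N$, and $\beta_{l+1}\supseteq\rho$ for $l\ge N$. Clause 3: a memory at $l\ge N$ extends $\beta_l\supseteq\rho$ by F4. For an off-path memory $\nu=\mu_l^a$ with $q\le l<N$ and $a\ge d$, Lemma 3(i) (node $l$ is quiet and $N>l$) gives $\rho\subseteq\nu$, or $\rho,\nu$ split at $t$ for all $e'\in E_l(t)\cap a\supseteq F$.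

By Lemma 4, $\mathrm{Inv}_{q,d}(\rho,t;t')$ holds for all $t'\ge t$, since the nodes $\le q$ no longer change, $q$ is quiet and $E_q$ is constant. By clause 2, for each $t'\ge t$, $f_{t'}\supseteq\rho$ or $f_{t'},\rho$ $e$-split at $t$. As $f_{t'}\to f$ and both alternatives depend on finitely many positions, $f\supseteq\rho$ or $f,\rho$ $e$-split at $t$. In the latter case $g\supseteq\theta_e^t(f)$ is incompatible with $\theta_e^t(\rho)$, contrary to the choice. So $f\le_TA\oplus g$.

**Case $e\notin\hat E$.** The goal is to compute $g$ from $A$. Let $F=E_q\cap e$; then $E_j\cap e=F$ and $e\notin E_j$ for all $j\ge q$. To compute $g(z)$, search for $t_0\ge T_q$ and $N>q$ with $E_l(t_0)\cap e=F$ for $l\in[q,N)$ and $\theta_e^{t_0}(\beta_N)$ defined on $[0,z]$; output $v=\theta_e^{t_0}(\beta_N)(z)$. Such $t_0,N$ exist: take $N$ so large that the final $\beta_N$ contains the use of $g$ on $[0,z]$, then $t_0$ large. We claim $v=g(z)$. Let $\rho_0=\beta_N$ at stage $t_0$. If $\rho_0\subseteq f$, then $\theta_e^{t_0}(\rho_0)\subseteq g$ and we are done. Otherwise let $s\ge t_0$ be least with $f_{s+1}\not\supseteq\rho_0$. Then $f_s\supseteq\rho_0$,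 and by F2 there is an act at some $k$ at stage $s$; $k>q$ since $s\ge T_q$.

**Step 1: $k$ is good for $(q,e)$ at $s$.** This makes the rules store, or already have stored, a witness for the value $v$. If $F=\emptyset$, (3) and (L3) give it. Let $F\ne\emptyset$ and $K^*(t)=K_{q,e}(t)$. We show $\beta_{K^*(t)}\supseteq\rho_0$ for $t_0\le t\le s$. At $t_0$ it holds because $N\le K^*(t_0)$. Consider a step from $t$ to $t+1\le s$. As in (★), the nodes $l\in[q,K^*(t))$ that do not change, or at which there is an act, keep $E_l\cap e=F$.

If there is no action, or it is at a node $\ge K^*(t)$, then $\beta_{K^*(t)}$ is unchanged and $K^*(t+1)\ge K^*(t)$, so the property persists. If there is an upgrade at $i<K^*(t)$, then $E_i(t+1)\cap e\ge F$ by F3 and (L2), and $\le F$ by (3); so $K^*(t+1)\ge i+1$, and the new $\beta_{i+1}=f_t\restriction n_t\supseteq\beta_{K^*(t)}\supseteq\rho_0$. If there is an act at $k'<K^*(t)$, then $K^*(t+1)\ge k'+1$. Also $f_{t+1}\supseteq\rho_0$, as $t+1\le s$, and $f_{t+1}\supseteq\chi_{k'}$, so $\rho_0,\chi_{k'}$ are comparable. Since $\chi_{k'}\perp\beta_{k'+1}\subseteq\beta_{K^*(t)}$ and $\rho_0\subseteq\beta_{K^*(t)}$,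 $\chi_{k'}\not\subseteq\rho_0$. So the new $\beta_{k'+1}=\chi_{k'}\supseteq\rho_0$, and the property persists. Finally, at $s$ we have $f_{s+1}\supseteq\beta_k$ and $f_{s+1}\not\supseteq\rho_0$, so $\beta_k\not\supseteq\rho_0$. Hence $k<K^*(s)$, and $k$ is good.

**Step 2: an off-path memory for $e$ never disagrees with $f_t$.** This is where Type II upgrades are used.

(∗) For $t\ge T_q$: if $\mu=\mu_q^e$ is defined at $t$ and $\mu\not\subseteq f_t$, then $\mu,f_t$ do not $e$-split at $t$.

Otherwise, by Lemma 3(i), $\mu,f_t$ $e'$-split at $t$ for all $e'\in(E_q\cap e)\cup\{e\}$, and $e\notin E_q$. So a Type II upgrade would be available at $q$, contradicting F6.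

**Step 3: from stage $s$ on, the memory $\mu_q^e$ carries the value $v$.** We show that after stage $s$ the memory is always defined, and $\theta_e(\mu_q^e)$ is defined on $[0,z]$ with value $v$ at $z$. As $k$ is good for $(q,e)$ and $e\notin E_q(s)$, rule (a) considers the pair $(q,e)$ at $s$. If the memory was set to $f_s\restriction n_s$, then $\theta_e^s(f_s\restriction n_s)=\theta_e^s(f_s)\supseteq\theta_e^{t_0}(\rho_0)$, as $n_s>s$. If it was kept, then $\mu_q^e\not\subseteq f_s$ and $\ell(\mu_q^e)\ge\ell(f_s)>z$; by (∗) its value at $z$ is that of $f_s$, namely $v$. It is never erased afterwards, because the nodes $\le q$ do not change and $E_q$ is constant. Suppose it is replaced at a stage $s'>s$. Either $\mu_q^e\subseteq f_{s'}$, and the new memory $f_{s'}\restriction n_{s'}$ extends it, as $n_{s'}\ge|\mu_q^e|$. Or $\mu_q^e\not\subseteq f_{s'}$ and $\ell(f_{s'})>\ell(\mu_q^e)>z$; then $\theta_e^{s'}(f_{s'}\restriction n_{s'})=\theta_e^{s'}(f_{s'})$ is defined on $[0,z]$, and by (∗) it has value $v$ at $z$. So the property is preserved.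

**Step 4: the values agree.** Take $t>s$ so large that $\theta_e^t(f_t)(z)=g(z)$. If $g(z)\ne v$, then $\mu_q^e,f_t$ $e$-split at $t$, hence $\mu_q^e\not\subseteq f_t$, contradicting (∗). So $g(z)=v$, and $g\le_TA$. $\square$

## 9. Questions with nested denials

Fix the tower with code $B$ and $C\ge_TB$ again. Theorem 4 gives (iv) for every $A$. We now need an $A$ that writes down $C$, lets $A\oplus f$ find $C$ in it, and keeps $f\not\le_TA$. Let $\Phi_m$ be the $m$th one-oracle functional. Letters $\alpha,\sigma,\tau,\rho,\gamma,\delta$ denote elements of $\omega^{<\omega}$, finite parts of $A$. Put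
$$\mathrm{Sat}_m(\alpha,x):\iff\exists z<x\ [\Phi_m(\alpha)(z)\text{ converges in}\le|\alpha|\text{ steps to a value}\ne f_\alpha(z)].$$

### 9.1 The first try, and where the negative answer is lost

We commit $f$ bit by bit. When $x$ bits are committed and $\alpha$ is the present part of $A$, ask for each $m$: is there an extension $\tau$ of $\alpha$ for which $f_\tau$ keeps the $x$ committed bits, flips bit $x$, and has $\mathrm{Sat}_m(\tau,x+1)$? If yes, take it. For decoding, $\tau$ must be the first string beyond $\alpha$ with the flipped bit; then $A\oplus f$ can find its end.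

Suppose this fails, and $\Phi_m(A)=f$. Take a node $j$ at which right $m$ was never used, let $y$ be the first difference of the final $\beta_{j+1}$ and $\chi_j$, and wait for a late $\sigma\subset A$ with $\Phi_m(\sigma)(y)=f(y)$. Append the request $(j,m)$. Then $f$ moves to $\chi_j0^\infty$, and $\Phi_m$ is wrong at $y$. So a flip at $y$ was possible at $\sigma$. But bit $y$ was committed earlier, and the negative answer was obtained at a shorter string. It must be carried from there to $\sigma$.

Over symbols $0,1$ this is easy, because they do not move $f$. It stops at the extensions $\tau$ of $\alpha$ that we used for other programs $p$. Suppose $\delta$ flips bit $b$ beyond $\tau$. It need not be the first such string beyond $\alpha$, since between $\alpha$ and $\tau$ the approximation may have flipped bit $b$ and flipped it back. In the run of Section 5, with $\alpha=A\restriction1$ and $\tau=A\restriction3$, no $\delta\supsetneq\tau$ is the first string beyond $\alpha$ with $f_\delta\supseteq01$, because $A\restriction2$ comes before. So a negative answer at $\alpha$ for the bit $b$ does not give a negative answer at $\tau$. We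 cannot drop "first", because decoding needs it.

The way past this point is to allow $p$ to use $\tau$ only if the smaller programs' questions at $\tau$ are answered "no". Then the negative answers are carried along by decree. The price is that the questions become nested: a level-$m$ question refers to answers at levels $m'<m$. This is where the columns of $B$ come in. A second price is that the string obtained from $(j,m)$ may violate the new requirement; then a smaller program $m'$ has a positive answer there, and we follow it down. This descent may bring $f$ back onto all the committed bits, so we also need a second kind of question, for strings that leave the committed bits and return.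

Two more points shape the definition. The requirement must refer to the answers that $B$ gives and not to the truth, so that $B$ can recognize a witness. And since for each level finitely many "no" answers are false, each program carries a bound $\pi(m')$ below which it gives up its negative answers.

### 9.2 Questions and witnesses

**Definition 7.** Let $\pi$ denote a finite partial function $\omega\to\omega$ (program $\mapsto$ bound). A *question of level $m$* is a tuple $w=(Q,m,\sigma,y,\pi)$ or $w=(R,m,\sigma,x,\pi)$ with $\mathrm{dom}\,\pi\subseteq m$. For larger $\pi$ write $Q_m(\sigma,y,\pi)$ for $(Q,m,\sigma,y,\pi\restriction m)$, and $R_m(\sigma,x,\pi)$ similarly. Let $h$ be a computable injective function on questions, fixed below. A set $O$ *denies* a question $w$ of level $m$ if $\langle m+1,h(w)\rangle\notin O$.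

Relative to $O$, $\tau$ is a *witness for $Q_m(\sigma,y,\pi)$* if $\tau\supsetneq\sigma$ and

- (q1) $f_\tau\supseteq(f_\sigma\restriction y)^\frown(1-f_\sigma(y))$, and no $\rho$ with $\sigma\subsetneq\rho\subsetneq\tau$ has this property;
- (q2) every request $(k,r)$ occurring in $\tau$ at a position $\ge|\sigma|$ has $r\ge m$;
- (q3) $\mathrm{Sat}_m(\tau,y+1)$;
- (q4) $O$ denies $Q_{m'}(\tau,y',\pi)$ for all $m'\in\mathrm{dom}\,\pi$ with $m'<m$ and all $y'$ with $\pi(m')\le y'\le y$.

Relative to $O$, $\tau$ is a *witness for $R_m(\sigma,x,\pi)$* if $\tau\supsetneq\sigma$ and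

- (e1) $\tau(|\sigma|)$ is a request and $f_{\tau\restriction(|\sigma|+1)}\not\supseteq f_\sigma\restriction x$; $f_\tau\supseteq f_\sigma\restriction x$; and no $\rho$ with $\sigma\subsetneq\rho\subsetneq\tau$ has $f_\rho\supseteq f_\sigma\restriction x$;
- (e2) as (q2);
- (e3) $\mathrm{Sat}_m(\tau,x)$;
- (e4) $O$ denies $Q_{m'}(\tau,y',\pi)$ for all $m'\in\mathrm{dom}\,\pi$ with $m'<m$ and all $y'$ with $\pi(m')\le y'<x$.

**Example.** In the run of Section 5 let $\sigma=A\restriction1$, so $f_\sigma=0^\infty$. The string $A\restriction2$ satisfies (q1) for $y=1$, since $f_{A\restriction2}=010^\infty$. It satisfies (q2) only for $m=0$, since its request $(1,0)$ uses right $0$. The string $A\restriction3$ satisfies (e1) for $x=2$: the request $(1,0)$ moves $f$ off $00$, and $A\restriction3$ is the first string after that with $f\supseteq00$.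

Given $h$, the witness relation for questions of level $m$ is decidable in $O$, uniformly, and queries only columns $m'+1\le m$ of $O$.

**The choice of $h$.** We want column $m+1$ of $B$ to answer questions of level $m$, so $h(w)$ should be an index of the search for a witness for $w$. This search itself refers to $h$. Let $p(c,w)$ be a computable function, injective in $w$ (by padding), such that $p(c,w)$ is an index of the oracle program which, with oracle $O$ and any input, searches for a witness for $w$ relative to $O$, with $\varphi_c$ in place of $h$. By the recursion theorem there is $c$ with $\varphi_c(w)=p(c,w)$ for all $w$. Let $h=\varphi_c$; it is total, computable and injective.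

From now on witnesses are relative to $B$. Since $B$ and $Z_m$ agree on the columns $1,\dots,m$, for $w$ of level $m$
$$w\text{ has a witness}\iff h(w)\in K(Z_m).\tag{4}$$

**Definition 8.** A question is *true* if it has a witness. Put $\mathrm{ans}(w)=0$ ("no") if $B$ denies $w$, i.e. $h(w)\notin X_{m+1}$; otherwise $\mathrm{ans}(w)$ is a nonzero code of the first witness found ("yes"). A question is *truthful* if its answer is correct.

In the second case a witness exists, since $X_{m+1}\subseteq K(Z_m)$. So $\mathrm{ans}$ is computable in $B$, and "yes" answers are always correct. Since $h$ is injective and $K(Z_m)\setminus X_{m+1}$ is finite, for each $m$ only finitely many questions of level $m$ are true but answered "no". Clauses (q4) and (e4) say that the listed questions have answer $0$.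

## 10. Writing $C$ into $A$

### 10.1 The construction

We build $A$ in steps $x=0,1,\dots$; each step may be entered several times. Step $0$ is first entered with $\sigma=\emptyset$. At each entry to step $x$ we have $\sigma\subset A$. The string $P_x=f_\sigma\restriction x$ of committed bits will be the same at all entries to step $x$, and $P_x\subset P_{x+1}$. There are bounds $\zeta_p$ for $p\le x$.

**Entry to step $x$ with $\sigma$.** At the first entry set $\zeta_x:=x$. Let $u=\{p\le x:\neg\mathrm{Sat}_p(\sigma,x)\}$, and always $\pi=\{(p,\zeta_p):p\in u\}$ with the current $\zeta$.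

1. *Check.* For $m'\in u$ in increasing order: if $\mathrm{ans}(Q_{m'}(\sigma,b,\pi))\ne0$ for some $b\in[\zeta_{m'},x)$, set $\zeta_p:=x$ for all $p$ with $m'\le p\le x$ and stop the check; it *fails at $m'$*.
2. *Excursion.* If $\mathrm{ans}(R_p(\sigma,x,\pi))\ne0$ for some $p\in u$, take the least such $p$ and the witness $\tau$; let $A\supset\tau$ and re-enter step $x$ with $\tau$. We say *$p$ succeeds*.
3. *Flip.* Otherwise let $\alpha_x=\sigma^\frown0$. If $\mathrm{ans}(Q_p(\alpha_x,x,\pi))\ne0$ for some $p\in u$, take the least such $p$ and the witness $\tau$ (*$p$ succeeds*); otherwise $\tau=\alpha_x$.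
4. Append the symbol $C(x)\in\{0,1\}$ and enter step $x+1$ with $\tau^\frown C(x)$.

**The construction runs as announced.** Symbols $0,1$ cause no act, so by F2 they do not change $f$. By (e1), $f_\tau\supseteq P_x$ after an excursion. By (q1), after a flip $f_\tau\supseteq P_x{}^\frown(1-f_{\alpha_x}(x))$; without a flip $f_\tau=f_\sigma\supseteq P_x$. So $f_\sigma\supseteq P_x$ at each entry to step $x$, and $P_x\subset P_{x+1}$. The strings at entries to steps $\ge x$ have lengths tending to infinity and $f_t\to f$, so $f=\bigcup_xP_x$.

If $\mathrm{Sat}_p(\sigma,x)$ holds at an entry, it holds at all later entries, since the computation persists and the relevant values of $P$ do not change. So a program that has left $u$ never returns. If $p$ succeeds, then $\mathrm{Sat}_p$ holds at the next entry by (e3) or (q3), so $p$ has left $u$ for good. Hence each step is entered only finitely often. Always $\zeta_p\le x$ at step $x$, and an entry to step $x$ has $|\sigma|\ge x$.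

### 10.2 Properties (i) and (ii)

**Property (i).** The construction is computable in $B\oplus C\equiv_TC$, and $f=\bigcup_xP_x$. So $A,f\le_TC$.

**Property (ii).** The goal is to recover the run, and with it $C$, from $A\oplus f$. Consider an entry to step $x$ with known $\sigma$. If there is an excursion, $A(|\sigma|)$ is a request by (e1); if there is none, $A(|\sigma|)=0$. So $A(|\sigma|)$ tells which. In the case of an excursion, by (e1) its end is the first $\tau$ with $\sigma\subsetneq\tau\subset A$ and $f_\tau\supseteq f_\sigma\restriction x$; we are then again at an entry to step $x$. If $A(|\sigma|)=0$, then $\alpha_x=\sigma^\frown0$. Since $f(x)=P_{x+1}(x)$, there is a flip iff $f(x)\ne f_{\alpha_x}(x)$. Without a flip, $\tau=\alpha_x$. With a flip, by (q1) $\tau$ is the first proper extension of $\alpha_x$ along $A$ with $f_\tau\supseteq(f_{\alpha_x}\restriction x)^\frown f(x)$. Then $C(x)=A(|\tau|)$, and the next entry is known. So $C\le_TA\oplus f$.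

## 11. Why $f\not\le_TA$

Suppose $\Phi_m(A)=f$. We derive a contradiction.

**Step 1: choosing $x_1$.** We go so far that the programs $\le m$ have stopped succeeding and all relevant answers at levels $\le m$ are correct. Choose $x_1>m$ such that the following hold at all entries to steps $\ge x_1$.

(α) $u\cap(m+1)$ is a constant set $U$. This is possible since programs leave $u$ and do not return. Then no $p\le m$ succeeds at steps $\ge x_1$, since a succeeding program leaves $u$. Also $m\in U$: if $\mathrm{Sat}_m(\sigma,x)$ held at an entry, then $\Phi_m(A)(z)\ne P_x(z)=f(z)$ for some $z<x$.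

(β) All questions of the following kinds, of level $m'\le m$, are truthful, for every value of the remaining parameters: $Q_{m'}(\sigma,b,\pi)$ and $R_{m'}(\sigma,x,\pi)$ for entry strings $\sigma$; $Q_{m'}(\alpha_x,x,\pi)$; and $Q_{m'}(\tau,y',\pi)$ for the witnesses $\tau$ actually used in the construction. This is possible: only finitely many questions of levels $\le m$ are not truthful, and the string components of the listed questions are initial segments of $A$ of length $\ge x$. So let $x_1$ exceed the lengths of the string components of all these exceptions.

**Step 2: negative answers are carried along.** This is what failed in the first try.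

**Lemma 7.** After the check at the first entry to step $x_1$, the bounds $\zeta_{m'}$ ($m'\in U$) never change again; and at every entry $\sigma$ to a step $x\ge x_1$, after the check,
$$Q_{m'}(\sigma,b,\pi)\text{ is not true, for all }m'\in U,\ b\in[\zeta_{m'},x).\tag{5}$$

*Proof.* Consider the first entry to step $x_1$. For $m'\in U$ below the index where the check fails (or for all $m'\in U$, if it does not fail at an index $\le m$), the answers were $0$, truthfully by (β), and $\pi\restriction m'$ is not affected by the failure. For the other $m'\in U$ the interval is empty afterwards. So (5) holds.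

Now assume (5) at an entry $\sigma$ to step $x$. Two remarks help.

(†) If $\tau'$ is obtained from $\tau$ by appending a symbol $0$ or $1$ and $Q_{m'}(\tau',b,\pi)$ is true, then $Q_{m'}(\tau,b,\pi)$ is true with the same witness. Indeed $f_{\tau'}=f_\tau$, so the target in (q1) is the same, and $\tau'$ itself does not have the property in (q1); no request has been added; and (q3), (q4) do not mention $\tau,\tau'$.

Secondly, for $m'\le m$, $\pi\restriction m'$ is the function $p\mapsto\zeta_p$ on $U\cap m'$, so it does not change as long as the $\zeta_p$, $p\in U$, do not.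

*Excursion by $p$.* By (α), $p>m$. So (e4) lists, for every $m'\in U$ and $b\in[\zeta_{m'},x)$, the question $Q_{m'}(\tau,b,\pi)$. Its answer is $0$, and by (β) it is not true.

*Flip by $p$.* Again $p>m$. By (q4) and (β), $Q_{m'}(\tau,b,\pi)$ is not true for $m'\in U$ and $\zeta_{m'}\le b\le x$. By (†) the same holds for $\tau^\frown C(x)$.

*No flip.* The next entry string is $\sigma^\frown0^\frown C(x)$. For $b<x$ use (5) at $\sigma$ and (†) twice. For $b=x$, the question $Q_{m'}(\alpha_x,x,\pi)$ was answered $0$, truthfully by (β); use (†) once.

So at the next entry the statement (5) holds before the check. As "yes" answers are correct, the check does not fail at any $m'\in U$. A failure at some $p>m$ changes only bounds of programs $\ge p$. So (5) holds after the check, and the $\zeta_{m'}$, $m'\in U$, are unchanged. $\square$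

From now on $\zeta_{m'}$ ($m'\in U$) denotes the final value; $\zeta_{m'}\le x_1$.

**Step 3: a node with an unused right, and a deviation from $A$.** We choose a late entry $\sigma$ and a request after $\sigma$ that moves $f$ so that $\Phi_m$ becomes wrong. Let $t_0=|\sigma|$ at the first entry to step $x_1$. Every request in $A$ at a position $\ge t_0$ lies in an excursion or flip of some $p>m$, so by (e2), (q2) it uses a right $\ge p>m$. Fix $j\ge\max(t_0,x_1,m)$. An act at $j$ takes place at a stage $\ge j\ge t_0$, so right $m$ is never used at node $j$. Take the final values of $\beta_j,\beta_{j+1},\chi_j$, and let $y$ be the first position where $\beta_{j+1}$ and $\chi_j$ differ. Both extend $\beta_j$, so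
$$y\ge|\beta_j|\ge j\ge x_1\ge\zeta_{m'}\quad\text{for all }m'\in U.\tag{6}$$
Choose an entry $\sigma=A\restriction t$ to a step $x>y$ with $x\ge x_1$, $t\ge j$, the nodes $\le j$ not changing at stages $\ge t$, and $\Phi_m(\sigma)(y)\downarrow=f(y)$ in $\le t$ steps. Let $\pi$ be the parameter after the check at this entry, and put
$$\gamma_0=\sigma^\frown(j,m).$$
The nodes $\le j$ do not change at $t$ in the run along $A$. So by F6 no upgrade is available at a node $\le j$ at stage $t$, and this depends on $A\restriction t=\sigma$ only. Also $m\le j\le t$ and $m\notin U_j$. So in the process with instructions $\gamma_0$ the act at $j$ is performed, and $f_{\gamma_0}=\chi_j0^\infty$. Since $f\supseteq\beta_{j+1}$, the first difference $d_0$ of $f_{\gamma_0}$ and $f$ is $y$. And $\mathrm{Sat}_m(\gamma_0,d_0+1)$ holds, because $\Phi_m(\gamma_0)(y)=f(y)\ne f_{\gamma_0}(y)$. Recall that $f_\sigma\supseteq P_x=f\restriction x$.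

**Step 4: the descending chain.** The string $\gamma_0$ looks like a witness that (5) forbids, so it must violate (q4). We follow the violation down through smaller and smaller programs. Put $m_0=m$. Suppose for some $l\ge0$ we have $m_0>\dots>m_l$ in $U$, strings $\sigma\subsetneq\gamma_0\subsetneq\dots\subsetneq\gamma_l$, and $y=d_0<\dots<d_l<x$, with:

- (c1) $d_l$ is the first difference of $f_{\gamma_l}$ and $f$; $\mathrm{Sat}_{m_l}(\gamma_l,d_l+1)$; requests in $\gamma_l$ at positions $\ge|\sigma|$ have rights $\ge m_l$;
- (c2) if $l\ge1$: $f_\rho\not\supseteq f\restriction(d_{l-1}+1)$ for all $\rho$ with $\sigma\subsetneq\rho\subsetneq\gamma_l$;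
- (c3) if $l\ge1$: $\mathrm{ans}(Q_{m''}(\gamma_l,y'',\pi))=0$ for all $m''\in U$, $m''<m_l$, $\zeta_{m''}\le y''\le d_{l-1}$.

For $l=0$ this holds by Step 3. We show that a chain of length $l$ leads to a contradiction or to a chain of length $l+1$.

*The clause that fails.* Since $\zeta_{m_l}\le y\le d_l<x$, (5) says that $\gamma_l$ is not a witness for $Q_{m_l}(\sigma,d_l,\pi)$. But (q1) holds: $f_\sigma\supseteq f\restriction x$ and $d_l<x$, so $f_{\gamma_l}\supseteq(f_\sigma\restriction d_l)^\frown(1-f_\sigma(d_l))$; and by (c2) no $\rho$ with $\sigma\subsetneq\rho\subsetneq\gamma_l$ has $f_\rho\supseteq f\restriction d_l$, because $d_{l-1}+1\le d_l$. (For $l=0$ there is no such $\rho$.) Clauses (q2) and (q3) hold by (c1). So (q4) fails: there are $m'\in\mathrm{dom}\,\pi$ with $m'<m_l$, hence $m'\in U$, and $y'\in[\zeta_{m'},d_l]$ with $\mathrm{ans}(Q_{m'}(\gamma_l,y',\pi))\ne0$. By (c3), $y'>d_{l-1}$ if $l\ge1$. Let $\gamma_{l+1}$ be a witness for $Q_{m'}(\gamma_l,y',\pi)$; it exists, since "yes" answers are correct.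

*Case $y'<d_l$.* Here $\gamma_{l+1}$ is itself a forbidden witness. Since $f_{\gamma_l}$ and $f$ agree up to and including $y'$, $f_{\gamma_{l+1}}\supseteq(f\restriction y')^\frown(1-f(y'))$. We check that $\gamma_{l+1}$ is a witness for $Q_{m'}(\sigma,y',\pi)$. (q1): for $\sigma\subsetneq\rho\subsetneq\gamma_l$, (c2) and $y'>d_{l-1}$ give $f_\rho\not\supseteq f\restriction y'$ (no such $\rho$ if $l=0$); for $\rho=\gamma_l$, $f_{\gamma_l}(y')=f(y')$; for $\gamma_l\subsetneq\rho\subsetneq\gamma_{l+1}$ use (q1) of the given witness. (q2): rights are $\ge m_l>m'$ up to $\gamma_l$, then $\ge m'$. (q3) and (q4) concern only $\gamma_{l+1},y',\pi$. As $\zeta_{m'}\le y'<x$, this contradicts (5).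

*Case $y'=d_l$.* Then
$$f_{\gamma_{l+1}}\supseteq(f_{\gamma_l}\restriction d_l)^\frown(1-f_{\gamma_l}(d_l))=f\restriction(d_l+1).$$
Put $m_{l+1}=m'$. We have $\mathrm{Sat}_{m'}(\gamma_{l+1},d_l+1)$ by (q3), rights $\ge m'$ beyond $\sigma$, and (c3) for $l+1$ by (q4). Also (c2) for $l+1$ holds, that is, $f_\rho\not\supseteq f\restriction(d_l+1)$ for $\sigma\subsetneq\rho\subsetneq\gamma_{l+1}$: for $\rho\subsetneq\gamma_l$ by (c2) for $l$ (or there is no such $\rho$); for $\rho=\gamma_l$ since $f_{\gamma_l}(d_l)\ne f(d_l)$; for $\gamma_l\subsetneq\rho$ by (q1) of the witness.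

If $f_{\gamma_{l+1}}\not\supseteq f\restriction x$, let $d_{l+1}\in(d_l,x)$ be the first difference of $f_{\gamma_{l+1}}$ and $f$. Then $\mathrm{Sat}_{m'}(\gamma_{l+1},d_{l+1}+1)$, and (c1)–(c3) hold for $l+1$. The chain continues.

If $f_{\gamma_{l+1}}\supseteq f\restriction x$, the deviation has returned to the committed bits, and we claim that $\gamma_{l+1}$ is a witness for $R_{m'}(\sigma,x,\pi)$. (e1): $\gamma_0=\sigma^\frown(j,m)\subseteq\gamma_{l+1}$, and $f_{\gamma_0}\not\supseteq f\restriction x$ as $d_0<x$; by (c2) for $l+1$ no $\rho$ with $\sigma\subsetneq\rho\subsetneq\gamma_{l+1}$ has $f_\rho\supseteq f\restriction x$. (e2) has been noted, and (e3) holds as $d_l+1\le x$. (e4): for $y''\le d_l$ use (c3) for $l+1$. Suppose $\mathrm{ans}(Q_{m''}(\gamma_{l+1},y'',\pi))\ne0$ with $m''\in U$, $m''<m'$, $\zeta_{m''}\le y''$ and $d_l<y''<x$; take a witness $\delta$ for it. Then $\delta$ is a witness for $Q_{m''}(\sigma,y'',\pi)$. Indeed, $f_\delta\supseteq(f\restriction y'')^\frown(1-f(y''))$, because $f_{\gamma_{l+1}}\supseteq f\restriction x$. For $\sigma\subsetneq\rho\subsetneq\gamma_{l+1}$, $f_\rho\not\supseteq f\restriction y''$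 by (c2) for $l+1$; for $\rho=\gamma_{l+1}$, $f_{\gamma_{l+1}}(y'')=f(y'')$; beyond $\gamma_{l+1}$ use (q1) for $\delta$. Rights are $\ge m'>m''$, then $\ge m''$. And (q3), (q4) concern only $\delta,y'',\pi$. This contradicts (5). So (e4) holds, and $R_{m'}(\sigma,x,\pi)$ is true. By (β) it is answered "yes", and $m'\in U\subseteq u$. Hence at this entry some $p\le m'<m$ succeeds, contradicting (α).

So every chain ends in a contradiction or can be continued. Since $m_0>m_1>\cdots$, it cannot be continued forever, and a contradiction is reached. Hence $f\ne\Phi_m(A)$ for all $m$, which is (iii).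

**Conclusion of the proof of Theorem 1.** We have (i) and (ii) from Section 10, (iii) just now, and (iv) from Theorem 4. By Section 4, $\deg(C)$ is a minimal cover of $\deg(A)$. Since $C\ge_TB$ was arbitrary, $\deg(B)$ is the base of a cone of minimal covers. $\blacksquare$

With Theorem 1 proved, the arguments of Section 3 are complete: Theorems 2 and 3 hold, and the assertion that every base of a cone of minimal covers is $\ge\mathbf 0^{(\omega)}$ is disproved.
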